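# Self-equivalences that every homotopy group misses and the loop space detects

Throughout, spaces are connected CW-complexes based at a vertex (loop spaces of these also occur), and maps and homotopies are based unless we say otherwise. The symbol $f_\#$ denotes the map induced on $\pi_i$, $i\ge 1$; $*$ denotes a base point or a constant map; $\iota\in H^3(S^3;\mathbb Z)$ is a fixed generator. We regard $S^3$ as the group of unit quaternions, with base point $1$.

## 1. A twist of $S^1\times S^2\times S^3$

Let $q:S^1\times S^2\to S^1\wedge S^2=S^3$ be the map that collapses $S^1\vee S^2$ to a point, and consider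
$$\alpha:S^1\times S^2\times S^3\to S^1\times S^2\times S^3,\qquad \alpha(s,y,z)=(s,y,q(s,y)\,z).$$
This is a homeomorphism: its inverse is $(s,y,z)\mapsto(s,y,q(s,y)^{-1}z)$. Let us see which invariants notice it.

Homology does. Restrict $\alpha$ to $S^1\times S^2\times 1$ and project to the factor $S^3$: the result is $q$, which has degree $\pm1$. For the identity the same composite is constant. So $\alpha_*\ne \mathrm{id}$ on $H_3$, and $\alpha\not\simeq\mathrm{id}$.

Homotopy groups do not. A class in $\pi_i(S^1\times S^2)$ is a sum of a class from $S^1$ and a class from $S^2$, and $q$ is constant on each of these two subspaces. So $q_\#=0$. In a topological group the pointwise product of two maps from a sphere represents the sum of their homotopy classes, so $\alpha_\#(x,z)=(x,q_\#(x)+z)=(x,z)$ for $x\in \pi_i(S^1\times S^2)$ and $z\in\pi_i(S^3)$.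

Loops do not notice it either. A loop in $S^1\times S^2$ is a pair $(u,v)$ of loops. With $c$ the constant loop, the map $(u,v)\mapsto(u\cdot c,\;c\cdot v)=(u,c)\cdot(c,v)$ is homotopic to the identity of $\Omega S^1\times\Omega S^2$. Applying $q$ to $(u,c)\cdot(c,v)$ gives a constant loop. Hence $\Omega q\simeq *$. Since $\Omega\alpha(u,v,w)=(u,v,\Omega q(u,v)\,w)$ with pointwise multiplication in $\Omega S^3$, a null-homotopy of $\Omega q$ gives $\Omega\alpha\simeq\mathrm{id}$.

So $\alpha$ is a nontrivial self-equivalence that is invisible on all homotopy groups and also invisible after looping. The second kind of invisibility looks stronger: a map that becomes the identity after looping must act trivially on all homotopy groups, but why should trivial action on the groups produce a homotopy between maps of loop spaces? Can we find an $\alpha$, on a reasonably small space, that the homotopy groups miss while the loop space still notices it?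

## 2. The groups $\mathscr E_\Omega(X)$ and $\mathscr E_{\#\infty}(X)$

**Definition.** $\mathscr E(X)$ is the group of based homotopy classes of homotopy equivalences $X\to X$, that is, the group of units of the monoid $[X,X]$. Its subgroups $\mathscr E_\Omega(X)$ and $\mathscr E_{\#\infty}(X)$ are
$$\mathscr E_\Omega(X)=\{\alpha\in\mathscr E(X):\Omega\alpha=\mathrm{id}\},\qquad \mathscr E_{\#\infty}(X)=\{\alpha\in\mathscr E(X):\alpha_\#=\mathrm{id}\text{ on }\pi_i(X)\text{ for all }i\},$$
where $\Omega\alpha=\mathrm{id}$ means equality in $[\Omega X,\Omega X]$.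

Since $\mathscr E_\Omega(X)$ is the kernel of the homomorphism $\mathscr E(X)\to\mathscr E(\Omega X)$, it is normal. Since $\pi_i(X)\cong\pi_{i-1}(\Omega X)$ naturally for $i\ge1$ (for $i=1$ this is the set of path components of $\Omega X$), always
$$\mathscr E_\Omega(X)\subseteq\mathscr E_{\#\infty}(X).$$
In the example of Section 1 the class $\alpha$ lies in both groups and is not trivial.

The problem comes from the paper "Homotopy classes of self-maps and induced homomorphisms of homotopy groups". There the only known $X$ with $\mathscr E_\Omega(X)\subsetneq\mathscr E_{\#\infty}(X)$ is an infinite-dimensional complex, and it is conjectured that a finite-dimensional CW-complex with this property exists. The conjecture is true. We write $\mathbb Z_2^\wedge$ for the 2-adic integers and $P^3(m)=S^2\cup_m e^3$ for the Moore space, the complex obtained by attaching a 3-cell to $S^2$ by a map of degree $m$. It is the suspension of $P^2(m)=S^1\cup_me^2$; for example $P^2(2)=\mathbb{RP}^2$ and $P^3(2)=\Sigma\mathbb{RP}^2$.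

**Theorem 1.** There is a simply connected 3-dimensional CW-complex $X=T\vee S^3$ with $\mathscr E_\Omega(X)=1$, while $\mathscr E_{\#\infty}(X)$ contains a subgroup isomorphic to the uncountable group $\mathbb Z_2^\wedge/\mathbb Z$.

**Theorem 2.** For every odd prime $p$, the finite simply connected 6-dimensional complex $X=P^3(p^2)\times S^3$ satisfies $\mathscr E_\Omega(X)\subsetneq\mathscr E_{\#\infty}(X)$; so does $P^3(8)\times S^3$. More generally, every finite abelian group embeds in $\mathscr E_{\#\infty}(X)/\mathscr E_\Omega(X)$ for some finite simply connected complex $X$.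

**Theorem 3.** (a) If $\dim X\le2$, then $\mathscr E_\Omega(X)=\mathscr E_{\#\infty}(X)$. (b) There is a finite 3-dimensional complex $X$ with $\mathscr E_\Omega(X)\subsetneq\mathscr E_{\#\infty}(X)$.

Together these say that 3 is the least dimension of an example, among all complexes, among finite ones (Theorem 3(b)), and among simply connected ones (Theorem 1).

We shall use the following textbook facts.

* *Adjunction.* $[\Sigma B,Y]\cong[B,\Omega Y]$. The adjoint of $f:\Sigma B\to Y$ is $\Omega f\circ E$, where $E:B\to\Omega\Sigma B$ is the adjoint of the identity. The set $[\Sigma B,Y]$ is a group, written additively though it may be nonabelian. For $g:Y\to Y'$ we have $g\circ(a+b)=g a+g b$.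
* *Whitehead.* A map of CW-complexes that is an isomorphism on all homotopy groups is a homotopy equivalence. So is a map between simply connected CW-complexes that is an isomorphism on integral homology.
* *Hopf.* If $\dim B\le3$, then $[B,S^3]\to H^3(B;\mathbb Z)$, $f\mapsto f^*\iota$, is a bijection. If $B$ is a suspension, it is an isomorphism of groups, because the pinch map $B\to B\vee B$ induces addition on cohomology.

## 3. Looping on suspensions, and shears of $A\times S^3$

On which spaces does looping lose nothing?

**Lemma 4.** (i) If $f:\Sigma B\to Y$ and $\Omega f\simeq *$, then $f\simeq *$. (ii) If $Z$ has the based homotopy type of a suspension, $\beta:Z\to Z$ and $\Omega\beta\simeq\mathrm{id}$, then $\beta\simeq\mathrm{id}$. In particular $\mathscr E_\Omega(Z)=1$.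

*Proof.* The adjoint of $f$ is $\Omega f\circ E$, so the class of $\Omega f$ determines the class of $f$. If $\Omega f\simeq *$, the adjoint of $f$ is null-homotopic, hence so is $f$. If $Z=\Sigma B$ and $\Omega\beta\simeq\mathrm{id}$, then $\beta$ and $\mathrm{id}$ have homotopic adjoints, so $\beta\simeq\mathrm{id}$. In general let $h:Z\to\Sigma B$ be an equivalence with homotopy inverse $h^{-1}$. Then $\Omega(h\beta h^{-1})\simeq\mathrm{id}$, so $h\beta h^{-1}\simeq\mathrm{id}$, and $\beta\simeq\mathrm{id}$. $\square$

The twist of Section 1 is one of a family of maps for which both groups can be tested.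

**Lemma 5.** Let $A$ be a finite complex and $f:A\to S^3$ a map. Put $\alpha_f(a,y)=(a,f(a)\,y)$ on $A\times S^3$. Then $\alpha_f$ is a homeomorphism whose class depends only on the class of $f$, and $\alpha_f\alpha_g=\alpha_{fg}$, where $fg$ is the pointwise product. Moreover:

(i) $\alpha_f\in\mathscr E_{\#\infty}(A\times S^3)$ if and only if $f_\#=0$ on all $\pi_i(A)$;

(ii) $\alpha_f\in\mathscr E_\Omega(A\times S^3)$ if and only if $\Omega f\simeq *$;

(iii) if $A$ is a suspension, $\alpha_f\in\mathscr E_\Omega(A\times S^3)$ if and only if $f\simeq *$.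

*Proof.* The inverse of $\alpha_f$ is $(a,y)\mapsto(a,f(a)^{-1}y)$. A homotopy $f_t$ gives the homotopy $(a,y)\mapsto(a,f_t(a)y)$. Also $\alpha_f\alpha_g(a,y)=(a,f(a)g(a)y)$. For (i), pointwise products represent sums, so $(\alpha_f)_\#(x,y)=(x,f_\#(x)+y)$ on $\pi_i(A)\times\pi_i(S^3)$. For (ii), let $i_1(a)=(a,1)$. Then $\mathrm{pr}_2\,\alpha_f\,i_1=f$, so $\Omega\alpha_f\simeq\mathrm{id}$ gives $\Omega f\simeq\Omega(\mathrm{pr}_2\,i_1)=*$. Conversely $\Omega\alpha_f(\omega,\eta)=(\omega,\Omega f(\omega)\,\eta)$, and a null-homotopy of $\Omega f$ yields a homotopy to the identity. Part (iii) follows from (ii) and Lemma 4(i), since $f\simeq *$ implies $\Omega f\simeq *$. $\square$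

So an example follows from *a finite suspension $A$ with an essential map $f:A\to S^3$ that is zero on all homotopy groups*. If $A$ is a sphere this is impossible, since $f=f_\#(\mathrm{id})$. If $A$ is a wedge of spheres of positive dimension it is impossible too, since $f$ is determined by its restrictions to the spheres. Section 5 takes up the next simplest suspensions, the Moore spaces.

## 4. Complexes of dimension at most two

A simply connected complex of dimension at most 2 is, as we will see, a wedge of 2-spheres, and the remark just made shows that $\pi_2$ determines its self-maps. With a fundamental group present, we handle the components of the loop space one at a time.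

Let $\pi:\widetilde X\to X$ be the universal cover, and for $g\in\pi_1(X)$ let $\Omega_gX\subset\Omega X$ be the set of loops representing $g$. For $X=S^1$ these sets are indexed by $\mathbb Z$, and $\Omega_nS^1$ consists of the loops of winding number $n$.

**Lemma 6.** (i) Each $\Omega_gX$ is a path component of $\Omega X$ and is open. (ii) $\Omega\pi:\Omega\widetilde X\to\Omega_1X$ is a homeomorphism. (iii) If $\widetilde\alpha$ is the based lift of $\alpha:X\to X$, so $\pi\widetilde\alpha=\alpha\pi$, then $\Omega\widetilde\alpha$ corresponds to $\Omega\alpha|_{\Omega_1X}$ under $\Omega\pi$.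

*Proof.* Let $PX$ be the space of paths starting at the base point. The evaluation $PX\times I\to X$ is continuous and is constant on $PX\times0$. By the homotopy lifting property of coverings it lifts, uniquely with constant value the base point of $\widetilde X$ on $PX\times 0$, to a map $PX\times I\to\widetilde X$. Its adjoint $PX\to P\widetilde X$ sends each path to its lift and is continuous. So the endpoint of the lift depends continuously on the path. On $\Omega X$ this endpoint lies in the discrete fiber of $\pi$ over the base point, and two loops have the same endpoint exactly when they represent the same element of $\pi_1(X)$. Hence the sets $\Omega_gX$ are open. Each is path connected, since a homotopy of loops is a path in $\Omega X$; being open and disjoint with union $\Omega X$, they are the path components. Lifting loops in $\Omega_1X$ gives loops in $\widetilde X$ and is a continuous inverse to $\Omega\pi$. Part (iii) is the equation $\Omega\pi\circ\Omega\widetilde\alpha=\Omega\alpha\circ\Omega\pi$. $\square$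

### Proof of Theorem 3(a)

Let $\dim X\le2$ and $\alpha\in\mathscr E_{\#\infty}(X)$, with based lift $\widetilde\alpha$.

**Step 1: the lift is homotopic to the identity.** Here we use the dimension. The group $H_2(\widetilde X)$ is a subgroup of the cellular 2-chains, since there are no 3-cells; so it is free abelian. By Hurewicz $\pi_2(\widetilde X)\cong H_2(\widetilde X)$. Representing a basis by maps of spheres gives $h:\bigvee S^2\to\widetilde X$, which is an isomorphism on homology, because $H_1(\widetilde X)=0$ and $H_i(\widetilde X)=0$ for $i\ge3$. By Whitehead's theorem $h$ is a homotopy equivalence. Since $\pi_\#:\pi_2(\widetilde X)\to\pi_2(X)$ is an isomorphism and $\pi\widetilde\alpha=\alpha\pi$, the map $\widetilde\alpha_\#$ is the identity on $\pi_2(\widetilde X)$. So $\widetilde\alpha h\simeq h$ on each sphere, hence on the wedge, and therefore $\widetilde\alpha\simeq\mathrm{id}$. By Lemma 6, $\Omega\alpha|_{\Omega_1X}\simeq\mathrm{id}$ (based).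

**Step 2: the other components.** The purpose is to transport the homotopy of Step 1 by loop multiplication. For $g\ne1$ choose a loop $\gamma_g\in\Omega_gX$. The map $R_g:\Omega_1X\to\Omega_gX$, $\omega\mapsto\omega\cdot\gamma_g$, is a (free) homotopy equivalence; multiplication by the reverse of $\gamma_g$ is a homotopy inverse. Now
$$\Omega\alpha(\omega\cdot\gamma_g)=\Omega\alpha(\omega)\cdot\alpha(\gamma_g),$$
and $\alpha(\gamma_g)$ is joined to $\gamma_g$ by a path in $\Omega_gX$, because $\alpha_\#=\mathrm{id}$ on $\pi_1$. Hence $\Omega\alpha\circ R_g\simeq R_g\circ\Omega\alpha|_{\Omega_1X}\simeq R_g$. Composing with a homotopy inverse of $R_g$ on the right gives $\Omega\alpha|_{\Omega_gX}\simeq\mathrm{id}$. This homotopy is free, which is enough, since the base point of $\Omega X$ lies in $\Omega_1X$.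

**Step 3: assembly.** The sets $\Omega_gX$ are open and disjoint, so the homotopies on them combine to a based homotopy $\Omega\alpha\simeq\mathrm{id}$. Hence $\mathscr E_{\#\infty}(X)\subseteq\mathscr E_\Omega(X)$. The other inclusion always holds. $\blacksquare$

## 5. The pinch map of a Moore space and the exponent of $\pi_*(S^3)$

Take $A=P^3(m)$, $m\ge 2$, and let $q:A\to A/S^2=S^3$ be the pinch map. The exact sequence $H^3(S^3)\to H^3(A)\to H^3(S^2)=0$ shows that $q^*\iota$ generates $H^3(A;\mathbb Z)\cong\mathbb Z/m$. So by Hopf's theorem $q$ is essential and generates $[A,S^3]\cong\mathbb Z/m$. The first thing to try in Lemma 5 is $f=q$.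

For small $i$ it works: $q_\#=0$ on $\pi_i(A)$ for $i\le2$ since $\pi_i(S^3)=0$, and for $i=3$ since $\pi_3(A)$ is finite (Serre's theorem, recalled below) and $\pi_3(S^3)=\mathbb Z$. But for even $m$ it fails at $i=5$. Let $\eta_2:S^3\to S^2$ be the Hopf map and $\eta_n$ its suspensions, and put $\beta=\eta_2\eta_3\in\pi_4(S^2)$. Write $[m]$ for the degree $m$ map of $S^2$. Composing with $[m]$ multiplies the Hopf invariant by $m^2$, so
$$[m]\circ\eta_2\circ\eta_3=(m^2\eta_2)\circ\eta_3=\eta_2\circ(m^2\iota_3)\circ\eta_3=\eta_2\circ(m^2\eta_3)=0,$$
where $\iota_3$ is the class of the identity of $S^3$; the third equality holds because $\eta_3$ is a suspension, and the last because $\pi_4(S^3)=\mathbb Z/2$ and $m$ is even. View $A$ as $S^2\cup_{[m]}CS^2$. Glue the cone $C\beta:CS^4\to CS^2\subset A$ to a null-homotopy of $[m]\circ\beta$ in $S^2$; this gives $\tilde\beta:S^5\to A$ with $q\tilde\beta=\pm\Sigma\beta=\pm\eta_3\eta_4$, which is the nonzero element of $\pi_5(S^3)=\mathbb Z/2$. So $q_\#\ne0$ on $\pi_5$.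

The obstruction is torsion in $\pi_i(S^3)$, and multiplying $q$ by an integer $N$ kills torsion. But one $N$ must serve for all $i$ at once, and it must leave $f$ essential, so $N$ must not be divisible by $m$. Any single number killing all the torsion of a given prime will do, since we may then choose $m$ larger. The following results supply it.

* Selick (*Odd primary torsion in $\pi_k(S^3)$*, Topology 17 (1978) 407–412): for $p$ odd, $p$ annihilates the $p$-primary component of $\pi_i(S^3)$ for all $i>3$.
* James (*On the suspension sequence*, Ann. of Math. 65 (1957) 74–107): $4$ annihilates the 2-primary component of $\pi_i(S^3)$ for all $i>3$.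
* Serre: if $A$ is simply connected and every $\tilde H_j(A;\mathbb Z)$ is a finite $p$-group, then every $\pi_i(A)$ is a finite $p$-group. (For general $m$ the same holds with "finite group" in place of "finite $p$-group"; this was used above for $i=3$.)

### Proof of Theorem 2

Let $p$ be a prime, $e=1$ if $p$ is odd and $e=2$ if $p=2$. Put $N=p^e$, $m=p^{e+s}$ with $s\ge1$, and $A=P^3(m)=\Sigma P^2(m)$. For $k\in\mathbb Z$ let
$$f_k(a)=q(a)^{Nk},\qquad \alpha_k(a,y)=(a,f_k(a)\,y).$$
By Lemma 5, $\alpha_k$ is a homeomorphism of $A\times S^3$, and $\alpha_k\alpha_l=\alpha_{k+l}$ because $f_kf_l=f_{k+l}$.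

**Step 1: $(f_k)_\#=0$, so $\alpha_k\in\mathscr E_{\#\infty}(A\times S^3)$.** Here the exponent is used. Since pointwise products represent sums, $(f_k)_\#(x)=Nk\,q_\#(x)$ for $x\in\pi_i(A)$. For $i\le2$ the target is $0$. The only nonzero reduced homology group of $A$ is $H_2(A)=\mathbb Z/m$, so $\pi_i(A)$ is a finite $p$-group by Serre. For $i=3$, $q_\#(x)$ is a torsion element of $\pi_3(S^3)=\mathbb Z$, so it is $0$. For $i>3$, $q_\#(x)$ lies in the $p$-primary component of $\pi_i(S^3)$, which $N$ annihilates by Selick ($p$ odd) or James ($p=2$). Now apply Lemma 5(i).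

**Step 2: $f_k\simeq *$ if and only if $p^s\mid k$.** This step checks that multiplication by $N$ has not destroyed the map. The power map $y\mapsto y^{Nk}$ induces multiplication by $Nk$ on $\pi_3(S^3)$, so it has degree $Nk$, and $f_k^*\iota=Nk\,q^*\iota$. Since $q^*\iota$ generates $\mathbb Z/m$, this vanishes if and only if $p^{e+s}\mid p^ek$, that is, $p^s\mid k$. As $\dim A=3$, Hopf's theorem says that $f_k^*\iota$ determines the class of $f_k$. In particular the class of $f_k$, and hence that of $\alpha_k$, depends only on $k$ modulo $p^s$.

**Step 3: if $\Omega\alpha_k\simeq\mathrm{id}$, then $p^s\mid k$.** The space $A$ is a suspension, so Lemma 5(iii) gives $f_k\simeq *$. Apply Step 2.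

With $s=1$ and $k=1$, the class $\alpha_1$ lies in $\mathscr E_{\#\infty}$ but not in $\mathscr E_\Omega$, for $P^3(p^2)\times S^3$ with $p$ odd and for $P^3(8)\times S^3$ with $p=2$. These complexes are finite, simply connected and of dimension $6$.

**Step 4: arbitrary finite abelian groups.** Here we take products of the examples above. Let $G=\bigoplus_j\mathbb Z/p_j^{s_j}$ be a finite sum with every $s_j\ge1$, let $A_j=P^3(p_j^{e_j+s_j})$ with $e_j$ as above, put $X_j=A_j\times S^3$ and $X=\prod_jX_j$, a finite simply connected complex. (For the trivial group take a point.) Send $(k_j)_j\in G$ to $\prod_j\alpha_{k_j}$. By Step 2 the class is well defined, by $\alpha_k\alpha_l=\alpha_{k+l}$ the assignment is a homomorphism, and by Step 1 it lands in $\mathscr E_{\#\infty}(X)$, since $\pi_i(X)=\prod_j\pi_i(X_j)$. Suppose $\Omega\big(\prod_j\alpha_{k_j}\big)\simeq\mathrm{id}$. Including $X_j$ into $X$ and projecting back to $X_j$ gives $\Omega\alpha_{k_j}\simeq\mathrm{id}$, so $p_j^{s_j}\mid k_j$ by Step 3, for every $j$. Hence $G\to\mathscr E_{\#\infty}(X)/\mathscr E_\Omega(X)$ is injective. $\blacksquare$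

This settles the conjecture with finite complexes, but in dimension 6. The dimension comes from the product with $S^3$, which we used because $\pi_i(A\times S^3)$ splits as $\pi_i(A)\times\pi_i(S^3)$. In $A\vee S^3$, of dimension 3, the homotopy groups do not split in this way, and knowing $f_\#=0$ is no longer enough to compute with. To work in a wedge we want a stronger kind of invisibility: $f$ should be null-homotopic on every compact piece of $A$.

## 6. A dyadic telescope of 2-spheres

We look for a 3-dimensional suspension $T$, exhausted by subcomplexes equivalent to $S^2$ (which has only trivial maps to $S^3$), with $H^3(T;\mathbb Z)\neq0$. Chain together copies of $S^2$, each being "half" of the previous one.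

Let $T'=\big(\bigvee_{k\in\mathbb Z}S^1_k\big)\cup\bigcup_{k\in\mathbb Z}e^2_k$, with $e^2_k$ attached by the word $x_{k+1}^2x_k^{-1}$, and let $T=\Sigma T'$. (The indices $k\ge0$ would do for Theorem 1; Section 7 needs all of $\mathbb Z$.) Then $T$ is simply connected of dimension 3, with one vertex, 2-cells $s_k$ and 3-cells $e_k$, and
$$\partial e_k=2s_{k+1}-s_k.\tag{1}$$
Let $T_N\subset T$ be the subcomplex with 2-cells $s_k$, $|k|\le N$, and 3-cells $e_k$, $-N\le k<N$. It is the suspension of a subcomplex $T'_N$ of $T'$. Every compact subset of $T$ meets finitely many cells, so it lies in some $T_N$.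

**Lemma 7.** The inclusion $S^2_N\to T_N$ is a homotopy equivalence.

*Proof.* On $C_3(T_N)$ the map $\partial$ is injective: if $k$ is the lowest index with $b_k\ne0$, the coefficient of $s_k$ in $\sum b_j(2s_{j+1}-s_j)$ is $-b_k\neq0$. So $H_3(T_N)=0$. The group $H_2(T_N)$ has generators $s_{-N},\dots,s_N$ and relations $s_k=2s_{k+1}$. It is generated by $s_N$, and $s_k\mapsto2^{N-k}$ maps it onto $\mathbb Z$; hence it is $\mathbb Z$ on $s_N$. So the inclusion is a homology isomorphism of simply connected complexes, and Whitehead's theorem applies. $\square$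

For $N=1$ the relations are $s_{-1}=2s_0$, $s_0=2s_1$, and $T_1\simeq S^2_1$, with $s_{-1}$ equal to four times the generator.

A 3-cochain on $T$ is an arbitrary family $c=(c_k)\in\prod_{\mathbb Z}\mathbb Z$, and it is a cocycle as there are no 4-cells. By (1), $c=\delta a$ means
$$c_k=2a_{k+1}-a_k\quad\text{for all }k\in\mathbb Z.\tag{2}$$
Try two cases. If $c_k=1$ for all $k$, then $a_k=1$ solves (2). If $c_k=1$ for even $k\ge0$ and $c_k=0$ otherwise, then multiplying (2) by $2^k$ and summing over $0\le k<2M$ gives
$$4^Ma_{2M}-a_0=1+4+\dots+4^{M-1}=\frac{4^M-1}{3},$$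
so $3a_0\equiv1\pmod{4^M}$ for all $M$. This would force $3a_0=1$, so there is no integral solution. The relevant number is the 2-adic sum. Recall that every 2-adic integer is a convergent sum $\sum_{j\ge0}2^jc_j$ with $c_j\in\{0,1\}$, and that any integers $c_j$ give a convergent sum; for instance $1+2+4+\cdots=-1$ and $1+4+16+\cdots=-\tfrac13$ in $\mathbb Z_2^\wedge$.

**Lemma 8.** $\Theta(c)=\sum_{j\ge0}2^jc_j$ induces an isomorphism $H^3(T;\mathbb Z)\cong\mathbb Z_2^\wedge/\mathbb Z$.

*Proof.* If $c=\delta a$, then $\sum_{j<M}2^jc_j=2^Ma_M-a_0$, and letting $M\to\infty$ gives $\sum_{j\ge0}2^jc_j=-a_0\in\mathbb Z$. Conversely, suppose $\sum_{j\ge0}2^jc_j=-a_0$ with $a_0\in\mathbb Z$. For $M>0$,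
$$a_0+\sum_{j<M}2^jc_j=-\sum_{j\ge M}2^jc_j\in 2^M\mathbb Z_2^\wedge\cap\mathbb Z=2^M\mathbb Z,$$
so $a_M=2^{-M}\big(a_0+\sum_{j<M}2^jc_j\big)$ is an integer. This formula also holds for $M=0$, and $2a_{M+1}-a_M=2^{-M}\cdot2^Mc_M=c_M$ for $M\ge0$. For $k<0$ define recursively $a_k=2a_{k+1}-c_k$. Then $\delta a=c$. So the kernel of $\Theta:\prod_{\mathbb Z}\mathbb Z\to\mathbb Z_2^\wedge/\mathbb Z$ is the group of coboundaries. The map $\Theta$ is onto because every 2-adic integer has a binary expansion. $\square$

The group $\mathbb Z_2^\wedge/\mathbb Z$ is uncountable, since $\mathbb Z_2^\wedge$ is uncountable and $\mathbb Z$ is countable.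

### Proof of Theorem 1

Let $X=T\vee S^3$, with inclusions $i_T,i_S$ and the retraction $r:X\to S^3$ collapsing $T$.

**Step 1: a copy of $\mathbb Z_2^\wedge/\mathbb Z$ in $\mathscr E(X)$.** The product shear is replaced by the co-H-structure of $T$. By Hopf's theorem and Lemma 8, $[T,S^3]\cong H^3(T;\mathbb Z)\cong\mathbb Z_2^\wedge/\mathbb Z$ as groups. For $f\in[T,S^3]$ define $\alpha_f:X\to X$ by
$$\alpha_f|_{S^3}=i_S,\qquad \alpha_f|_T=i_T+i_Sf.$$
Then
$$\alpha_f\alpha_g\,i_T=\alpha_f\circ(i_T+i_Sg)=\alpha_fi_T+\alpha_fi_Sg=i_T+i_Sf+i_Sg=i_T+i_S(f+g),$$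
and $\alpha_f\alpha_g\,i_S=i_S$. So $\alpha_f\alpha_g=\alpha_{f+g}$. Since $\alpha_0=\mathrm{id}$, every $\alpha_f$ is in $\mathscr E(X)$, and $f\mapsto\alpha_f$ is a homomorphism. It is injective, because $r\alpha_fi_T=ri_T+ri_Sf=f$.

**Step 2: $\alpha_f\in\mathscr E_{\#\infty}(X)$.** Here compactness replaces the exponent theorems. By Lemma 7 and $\pi_2(S^3)=0$, the restriction $f|_{T_N}$ is null-homotopic for every $N$. As $T_N=\Sigma T'_N$ is a subsuspension, $\alpha_f|_{T_N}=i_T|_{T_N}+i_Sf|_{T_N}\simeq i_T|_{T_N}$. So $\alpha_f|_{T_N\vee S^3}$ is homotopic to the inclusion. Every map $S^i\to X$ has image in some $T_N\vee S^3$, so $(\alpha_f)_\#=\mathrm{id}$ on all $\pi_i(X)$.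

**Step 3: $\mathscr E_\Omega(X)=1$.** The space $X=\Sigma(T'\vee S^2)$ is a suspension, so Lemma 4(ii) applies. Thus $\mathscr E_{\#\infty}(X)$ contains $\mathbb Z_2^\wedge/\mathbb Z$ while $\mathscr E_\Omega(X)$ is trivial. $\blacksquare$

## 7. Folding the telescope around a circle

The complex $T\vee S^3$ has infinitely many cells, but they form one pattern repeated along $\mathbb Z$. A finite complex with fundamental group $\mathbb Z$ can have such a pattern in its universal cover, and by Lemma 6 the loop space $\Omega X$ contains the loop space of the cover as a component.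

Recall that the universal cover of $S^1\vee S^2$ is a line $R$, with vertices $k\in\mathbb Z$, and a sphere $S^2_k$ at each vertex $k$. Hence $\pi_2(S^1\vee S^2)=\bigoplus_k\mathbb Zs_k\cong\mathbb Z[t,t^{-1}]$, where $s_k$ corresponds to $t^k$. For example, $t$ is the class of the 2-sphere dragged once around the circle. The relation $2s_{k+1}-s_k$ of (1) is $t^k(2t-1)$.

**The space.** Let $K=S^1\vee S^2\vee S^3$, and let $\varphi:S^2\to S^1\vee S^2\subset K$ represent $2t-1$. We choose $\varphi$ as the projection of a map $\varphi_0:S^2\to[0,1]\cup S^2_0\cup S^2_1$, based at the vertex $0$, in the class $2s_1-s_0$. Put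
$$X=K\cup_\varphi CS^2,\qquad CS^2=S^2\times I/(S^2\times1\cup *\times I),$$
attached along $S^2\times0$. The reduced cone $CS^2$ is a 3-disk, so $X$ is a finite 3-dimensional complex.

**The map.** Let $\alpha|_K=\mathrm{id}$, and on the cone
$$\alpha[z,\tau]=[z,2\tau]\in CS^2\ \ (\tau\le\tfrac12),\qquad\alpha[z,\tau]=[z,2\tau-1]\in\Sigma S^2=S^3\subset K\ \ (\tau\ge\tfrac12).$$
At $\tau=0$ this is $\varphi(z)$, in agreement with $\alpha|_K$; at $\tau=\tfrac12$ both formulas give the base point. So $\alpha$ is well defined and continuous: it pinches off a sphere from the 3-cell and sends it to $S^3$.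

### Proof of Theorem 3(b)

**Step 1: the universal cover, and a suspension equivalent to it.** We want to reach a space to which Lemma 4(ii) applies. Attaching 2-cells of spheres at the base point and 3-cells adds nothing to $\pi_1$, so $\pi_1(X)=\mathbb Z$. The universal cover $\widetilde X$ consists of the line $R$, spheres $S^2_k$ and $S^3_k$ at the vertex $k$, and cones $e_k$ based at the vertex $k$ and attached by the translates $\varphi_k$ of $\varphi_0$, which have image in $[k,k+1]\cup S^2_k\cup S^2_{k+1}$. Let $\widetilde\alpha:\widetilde X\to\widetilde X$ be the identity on the preimage $\widetilde K$ of $K$, and on $e_k$ let it be given by the formula for $\alpha$ with $S^3$ replaced by $S^3_k$. This is a well-defined map covering $\alpha$ and fixing the base vertex $0$, so it is the based lift of $\alpha$.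

Let $Z=\widetilde X/R$. Since $R$ is a contractible subcomplex, the quotient map $c:\widetilde X\to Z$ is a based homotopy equivalence. As $\widetilde\alpha$ is the identity on $R$, it induces $\alpha_Z:Z\to Z$ with
$$\alpha_Zc=c\,\widetilde\alpha.\tag{3}$$
Moreover
$$Z=\bar T\vee W,\qquad W=\bigvee_kS^3_k,\qquad\bar T=\Big(\bigvee_kS^2_k\Big)\cup\bigcup_ke_k,$$
where $e_k$ is attached by $c\varphi_k:S^2\to S^2_k\vee S^2_{k+1}$, representing $2s_{k+1}-s_k\in\pi_2(\bigvee S^2_k)=\bigoplus\mathbb Zs_k$. In $T$ the cell $e_k$ is attached by the suspension of the word $x_{k+1}^2x_k^{-1}$, which represents the same class, because suspension $\pi_1\to\pi_2$ is a homomorphism. Attaching cells by homotopic maps gives homotopy equivalent complexes, so $\bar T\simeq T$ and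
$$Z\simeq T\vee W=\Sigma\Big(T'\vee\bigvee_kS^2\Big).$$
So $Z$ has the based homotopy type of a suspension. With suitable orientations of the cells, the same for all $k$, formula (1) holds in $\bar T$. Let $\bar T_N\subset\bar T$ be the subcomplex with 2-cells $S^2_k$, $|k|\le N$, and 3-cells $e_k$, $-N\le k<N$; it is a subcomplex by the choice of $\varphi$. The proofs of Lemmas 7 and 8 used only simple connectivity and (1), so both lemmas hold for $\bar T$ and $\bar T_N$.

**Step 2: $\alpha\in\mathscr E_{\#\infty}(X)$.** The argument is that of Theorem 1, carried out in $Z$. On the 2-skeleton of $\bar T$, $\alpha_Z$ is the identity. So $\alpha_Z|_{\bar T_N}$ and the inclusion $\bar T_N\subset Z$ agree on $S^2_N$, and since $S^2_N\to\bar T_N$ is a homotopy equivalence, they are homotopic. On $W$ the map $\alpha_Z$ is the inclusion. So $\alpha_Z|_{\bar T_N\vee W}$ is homotopic to the inclusion for every $N$. Every map $S^i\to Z$ has image in some $\bar T_N\vee W$, so $(\alpha_Z)_\#=\mathrm{id}$ on all homotopy groups. By (3), $c_\#\widetilde\alpha_\#=c_\#$, and $c_\#$ is an isomorphism; hence $\widetilde\alpha_\#=\mathrm{id}$.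 Since $\pi_i(\widetilde X)\cong\pi_i(X)$ for $i\ge2$, we get $\alpha_\#=\mathrm{id}$ on $\pi_i(X)$ for $i\ge2$. On $\pi_1(X)$, which is generated by the circle in $K$, $\alpha_\#$ is the identity as well. By Whitehead's theorem $\alpha$ is a homotopy equivalence.

**Step 3: $\alpha_Z\not\simeq\mathrm{id}$.** Here the arithmetic of Section 6 enters. Let $r:Z\to W$ collapse $\bar T$, and put $f=r\,\alpha_Z|_{\bar T}:\bar T\to W$. If $\alpha_Z\simeq\mathrm{id}$, then $f\simeq r|_{\bar T}=*$. Now $f$ is trivial on the 2-skeleton and on the half $\tau\le\frac12$ of each $e_k$, while it maps the open half $\tau>\frac12$ of $e_k$, away from the base point, homeomorphically onto $S^3_k$ minus its base point. So $f$ maps $e_k$ onto $S^3_k$ with degree $\varepsilon=\pm1$, and $\varepsilon$ does not depend on $k$, because the formula is the same for all $k$.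

We need a class in $H^3(W;\mathbb Z)=\prod_k\mathbb Z$ that detects $f$. A class $u=(c_k)$ pulls back to the class of the cocycle $e_k\mapsto\varepsilon c_k$ on $\bar T$. Projecting $W$ to finitely many spheres is useless, as then $\sum_{j\ge0}2^jc_j$ is a finite sum of integers, and Lemma 8 gives $f^*u=0$. Folding all spheres to one, $c_k=1$ for all $k$, is useless too, since $1+2+4+\dots=-1\in\mathbb Z$. Take instead the class of the second hand computation of Section 6,
$$c_k=1\ \text{ for even }k\ge0,\qquad c_k=0\ \text{ otherwise}.$$
We showed there that (2) has no integral solution for this $c$; hence it has none for $\varepsilon c$ either. So $f^*u\neq0$, $f$ is not null-homotopic, and $\alpha_Z\not\simeq\mathrm{id}$.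

**Step 4: $\alpha\notin\mathscr E_\Omega(X)$.** Finally we pass from $Z$ back to $\Omega X$. Suppose $\Omega\alpha\simeq\mathrm{id}$. The homotopy preserves the path component $\Omega_1X$, so it restricts to a homotopy $\Omega\alpha|_{\Omega_1X}\simeq\mathrm{id}$, and Lemma 6 gives $\Omega\widetilde\alpha\simeq\mathrm{id}$. By (3), $\Omega\alpha_Z\circ\Omega c=\Omega c\circ\Omega\widetilde\alpha\simeq\Omega c$. As $\Omega c$ is a homotopy equivalence, $\Omega\alpha_Z\simeq\mathrm{id}$. Since $Z$ has the homotopy type of a suspension, Lemma 4(ii) yields $\alpha_Z\simeq\mathrm{id}$, which contradicts Step 3. Hence $\alpha\in\mathscr E_{\#\infty}(X)\setminus\mathscr E_\Omega(X)$. $\blacksquare$
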